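
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{When is ind-nilpotence of co-algebras a property?\\ A counterexample and a criterion}


\begin{abstract}
Over a field of characteristic $0$, a co-operad $\mathcal Q$ has two kinds of co-algebras in a symmetric monoidal DG category $\mathbf O$: ind-nilpotent ones, whose coaction lands in a direct sum, and all co-algebras, whose coaction lands in a product. We show that the forgetful functor from the first kind to the second is not fully faithful in general, already for $\mathbf O=\mathrm{Vect}$ and a very simple $\mathcal Q$. For co-operads concentrated in degree $0$ we prove that it is fully faithful, for $\mathrm{Vect}$ or equivalently for all $\mathbf O$, if and only if in each cohomological degree $i\ge 1$ the cobar cohomology of $\mathcal Q$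 lives in finitely many arities. In particular it is fully faithful for co-commutative and for co-associative co-algebras.
\end{abstract}

\section{Introduction}

We work $\infty$-categorically over a field $k$ of characteristic $0$. We write $\mathrm{Maps}$ for mapping spaces; a functor is \emph{fully faithful} if it induces equivalences on all mapping spaces. Gradings are cohomological, so $k[-i]$ sits in degree $i$. Throughout, $\mathbf O$ is a cocomplete symmetric monoidal DG category over $k$ whose tensor product commutes with colimits in each variable.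

\subsection{The question}

Let $\mathbf M=\mathrm{Vect}^{\Sigma}_{\ge1}$ be the category of symmetric sequences $X=\{X(n)\}_{n\ge1}$ of chain complexes, with the composition product $\circ$ and its unit $\mathbf 1$ ($k$ in arity $1$). A \emph{co-operad} is a co-algebra $\mathcal Q$ in $(\mathbf M,\circ)$; we always assume $\mathcal Q(0)=0$ and $\mathcal Q(1)=k$. Its comultiplication, counit and coaugmentation are
\[
\Delta:\mathcal Q\to\mathcal Q\circ\mathcal Q,\qquad \varepsilon:\mathcal Q\to\mathbf 1,\qquad u:\mathbf 1\to\mathcal Q .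
\]
For $X\in\mathbf M$ and $A\in\mathbf O$ put
\[
X\star A=\bigoplus_{n\ge1}(X(n)\otimes A^{\otimes n})_{\Sigma_n},\qquad
X* A=\prod_{n\ge1}(X(n)\otimes A^{\otimes n})_{\Sigma_n}.
\]
A $\mathcal Q$-co-algebra should be an object $A$ with co-operations $A\to(\mathcal Q(n)\otimes A^{\otimes n})_{\Sigma_n}$ for all $n$. They can be assembled in two ways.

\smallskip
\noindent(i) The functor $X\mapsto X\star-$ is a monoidal action of $\mathbf M$ on $\mathbf O$, so $\mathcal Q\star-$ is a comonad. Its co-algebras form the category
$D(\mathbf O)=\mathcal Q\text{-}\mathrm{Coalg}^{\mathrm{ind\text{-}nilp}}(\mathbf O)$ of \emph{ind-nilpotent} co-algebras. The forgetful functor $D(\mathbf O)\to\mathbf O$ has a right adjoint $\mathbf{cofree}^{\mathrm{ind\text{-}nilp}}_{\mathcal Q}$, written $\mathbf{cofree}$ below; the underlying object of $\mathbf{cofree}(V)$ is $\mathcal Q\star V$.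

\smallskip
\noindent(ii) The functor $X\mapsto X*-$ is only a right-lax action: a tensor product of products maps to the product of the tensor products, which gives maps $X*(Y*A)\to(X\circ Y)*A$, but these are not equivalences in general. The category $E(\mathbf O)=\mathcal Q\text{-}\mathrm{Coalg}(\mathbf O)$ consists of the $\mathcal Q$-comodules for this lax action: objects $A$ with a coaction $A\to\mathcal Q*A$ and homotopy-coherent compatibility with the co-operad structure (the precise definition is recalled in Section~\ref{sec:cobarproof}). For $\mathcal Q=\mathrm{Cocom}^{\mathrm{aug}}$, passing to augmentation ideals identifies $E(\mathbf O)$ with augmented co-commutative co-algebras in $\mathbf O$.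

\smallskip
The transformation $X\star-\to X*-$ from the sum to the product is a map of right-lax actions and induces a functor
\[
\mathbf{res}^{\star\to *}:D(\mathbf O)\longrightarrow E(\mathbf O)
\]
that commutes with the forgetful functors to $\mathbf O$. It is conjectured in \cite{IV2} that $\mathbf{res}^{\star\to *}$ is fully faithful for every $\mathcal Q$ and every $\mathbf O$; the authors leave this open and write ``Unfortunately, we do not know whether $\mathbf{res}^{\star\to *}$ is fully faithful''. In other words: is ind-nilpotence a property of a co-algebra, rather than additional structure?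

Put $\mathbf{cofree}^{\mathrm{fake}}_{\mathcal Q}=\mathbf{res}^{\star\to*}\circ\mathbf{cofree}$. For $\mathrm{Cocom}^{\mathrm{aug}}$ the underlying object of $\mathbf{cofree}^{\mathrm{fake}}_{\mathcal Q}(V)$ is $\bigoplus_{n\ge1}\mathrm{Sym}^n(V)$. Let $\mathbf{triv}^{\mathrm{ind\text{-}nilp}}_{\mathcal Q}$ and $\mathbf{triv}_{\mathcal Q}\simeq\mathbf{res}^{\star\to*}\circ\mathbf{triv}^{\mathrm{ind\text{-}nilp}}_{\mathcal Q}$ be the functors of trivial co-algebras: the coaction on $A$ is the inclusion $A=\mathcal Q(1)\otimes A$ of the $n=1$ term. A known result, quoted in \cite{IV2}, says that for $\mathrm{Cocom}^{\mathrm{aug}}$, $\mathrm{Coassoc}^{\mathrm{aug}}$ and, more generally, a certain class of co-operads,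
\begin{equation}\label{eq:trivcofree}
\mathrm{Maps}_{\mathbf O}(W,V)\simeq\mathrm{Maps}(\mathbf{triv}^{\mathrm{ind\text{-}nilp}}_{\mathcal Q}(W),\mathbf{cofree}(V))\longrightarrow\mathrm{Maps}(\mathbf{triv}_{\mathcal Q}(W),\mathbf{cofree}^{\mathrm{fake}}_{\mathcal Q}(V))
\end{equation}
is an isomorphism for all $V,W\in\mathbf O$. The arrow is induced by $\mathbf{res}^{\star\to*}$, so the statement would follow formally from full faithfulness.

\subsection{What to expect}

In degree $0$ nothing goes wrong. If $\mathcal Q$, $A$ and $B$ are all in degree $0$ and $\mathbf O=\mathrm{Vect}$, then co-algebra maps $A\to B$ of either kind are linear maps compatible with the coactions (see Remark~\ref{rem:heart}), and since $\mathcal Q\star B\to\mathcal Q*B$ is injective, the two conditions agree. Together with \eqref{eq:trivcofree} this suggests a positive answer.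

But mapping spaces also see extensions, and \emph{an extension of ind-nilpotent co-algebras need not be ind-nilpotent}. Suppose that $\mathcal Q(n)=k\,q_n$ for every $n\ge 2$ and that every $q_n$ is primitive: $\Delta(q_n)=1\circ q_n+q_n\circ(1,\dots,1)$. Let $B=\mathbf{cofree}(k)$, with basis $e_1,e_2,\dots$ and coaction $e_1\mapsto[1;e_1]$, $e_n\mapsto[1;e_n]+[q_n;e_1,\dots,e_1]$ for $n\ge2$, where $[q;b_1,\dots,b_n]$ denotes a class in $(\mathcal Q(n)\otimes B^{\otimes n})_{\Sigma_n}$. For a sequence of scalars $a=(a_n)_{n\ge2}$ put $B_a=B\oplus kf$ with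
\[
f\longmapsto[1;f]+\bigl(a_n[q_n;e_1,\dots,e_1]\bigr)_{n\ge2}.
\]
Applying $\Delta$, or applying the coaction again, gives in both cases $[1\circ1;f]+(a_n[1\circ q_n;e_1,\dots,e_1]+a_n[q_n\circ1;e_1,\dots,e_1])_n$, so $B_a$ is a co-algebra for the product action. It contains $B$, and its quotient is the trivial co-algebra on $k$. Its coaction lands in the direct sum only if $a$ has finite support. Changing $f$ to $f+b$ with $b\in B$ changes $a$ only in finitely many places, because $b$ is a \emph{finite} combination of the $e_n$. So there is a family of extensions in $E(\mathrm{Vect})$, parametrized by $\prod k/\bigoplus k$, that $D(\mathrm{Vect})$ does not see. This is the idea of the counterexample.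

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $\mathcal Q(1)=k$ and, for $n\ge2$, $\mathcal Q(n)=k\,q_n$ in degree $0$ with trivial $\Sigma_n$-action and $\Delta(q_n)=1\circ q_n+q_n\circ(1,\dots,1)$. Let $\mathbf O=\mathrm{Vect}$. Then
\[
\pi_0\mathrm{Maps}(\mathbf{triv}^{\mathrm{ind\text{-}nilp}}_{\mathcal Q}(k[-1]),\mathbf{cofree}(k))=0,
\qquad
\pi_0\mathrm{Maps}(\mathbf{triv}_{\mathcal Q}(k[-1]),\mathbf{cofree}^{\mathrm{fake}}_{\mathcal Q}(k))\ne0 .
\]
So $\mathbf{res}^{\star\to*}$ is not fully faithful.
\end{theorem}

This disproves the conjecture. The culprits are the infinitely many primitive co-operations. The right invariant to count them, and their higher analogs, is the cobar construction. For $\mathcal Q$ in degree $0$, let $\mathcal Q^m$ be the $m$-fold composition power, with $\mathcal Q^0=\mathbf 1$, and let $\mathcal Q^\bullet$ be the cosimplicial object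
\[
m\mapsto\mathcal Q^m,\qquad d^0,d^{m+1}=\text{insertion of }u\text{ at the two ends},\quad d^i=\Delta\text{ on the }i\text{-th factor }(1\le i\le m),
\]
with codegeneracies given by $\varepsilon$. Put $K^i(n)=H^i(\mathcal Q^\bullet(n))$. For $n\ge2$ the space $K^1(n)$ consists of the primitive elements of $\mathcal Q(n)$ (Example~\ref{ex:K1}).

\begin{theorem}\label{thm:B}
Let $\mathcal Q$ be a co-operad concentrated in degree $0$, with $\mathcal Q(0)=0$ and $\mathcal Q(1)=k$. The following are equivalent:
\begin{enumerate}
\item[(1)] $\mathbf{res}^{\star\to*}$ is fully faithful for every $\mathbf O$;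
\item[(2)] $\mathbf{res}^{\star\to*}$ is fully faithful for $\mathbf O=\mathrm{Vect}$;
\item[(3)] for $\mathbf O=\mathrm{Vect}$, the map \eqref{eq:trivcofree} is an isomorphism for all $V,W\in\mathrm{Vect}$;
\item[(4)] for every $i\ge1$, $K^i(n)=0$ for all but finitely many $n$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:cocom}
For $\mathcal Q=\mathrm{Cocom}^{\mathrm{aug}}$ and $\mathcal Q=\mathrm{Coassoc}^{\mathrm{aug}}$, $\mathbf{res}^{\star\to*}$ is fully faithful for every $\mathbf O$.
\end{corollary}

We make no claim about a criterion for co-operads not concentrated in degree $0$.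

\subsection{How the proof goes}

The implication (1)$\Rightarrow$(2) is trivial, and (2)$\Rightarrow$(3) holds since $\mathbf{res}^{\star\to*}$ carries trivial co-algebras to trivial ones and $\mathbf{cofree}$ to $\mathbf{cofree}^{\mathrm{fake}}$.

Everything else starts from the formula $\mathrm{Maps}_E(A,B)\simeq\mathrm{Tot}_m\mathrm{Maps}_{\mathbf O}(A,\mathcal Q^m*B)$ (Proposition~\ref{prop:cobar}) and from writing the product action as a limit of truncations, $X*-=\lim_NX^{\le N}\star-$. For cofree $B=\mathbf{cofree}^{\mathrm{fake}}_{\mathcal Q}(V)$ and ind-nilpotent $A$ this presents the mapping space as the limit of a tower $E_1\leftarrow E_2\leftarrow\cdots$. The space $\mathrm{Maps}_{\mathbf O}(A,V)$ that we want maps to this tower and is a retract of every $E_N$. If the source $A$ is trivial, the tower is linear: the complementary summand of $E_N$ is controlled by a complex $C_N$ with cohomology in degrees $i_N-1,\dots,N-1$, where $i_N$ is the lowest degree of $K^*$ in arities $>N$. If (4) holds, then $i_N\to\infty$; for $N'\gg N$ the degrees of $C_{N'}$ and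 $C_N$ are disjoint, the transition maps $C_{N'}\to C_N$ are null, and the limit is $\mathrm{Maps}_{\mathbf O}(A,V)$. If (4) fails, a $\lim^1$ term survives for suitable $V$. This is Section~\ref{sec:triv}.

For general $A$ the coface $d^0$ involves the coaction of $A$ and is not linear. Section~\ref{sec:suff} rests on a device that brings the linear argument back: $E_{N'}$ and $E_N$ depend on $A$ only through a functor $H$ on an ordinary category, and $E_{N'}$ is corepresentable as a functor of $H$. So ``$E_{N'}\to E_N$ factors through the retract'' becomes the statement that two explicit points lie in one component of one explicit space; and this space is built from principal fibrations with linear fibers.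

\section{Comodules and the cobar formula}\label{sec:setup}

\subsection{Symmetric sequences}\label{ss:symseq}

With Day convolution $\otimes$ of symmetric sequences, $X\circ Y=\bigoplus_{r\ge1}(X(r)\otimes Y^{\otimes r})_{\Sigma_r}$. This is exact and additive in $X$, but not additive in $Y$. We write $[x;y_1,\dots,y_r]$ for classes in $X\circ Y$, and similarly in $X\star A$ and $X*A$. Since all arities are $\ge1$,
\begin{equation}\label{eq:arity}
(X\circ Y)(n)\ \text{ depends only on }X(r),\,Y(r)\text{ with }r\le n .
\end{equation}

Let $\mathbf M^\heartsuit\subset\mathbf M$ be the symmetric sequences in degree $0$. By Maschke's theorem ($\mathrm{char}\,k=0$) this is a semisimple abelian category, coinvariants are exact, and $\mathbf M^\heartsuit$ is closed under $\circ$. Its mapping spaces in $\mathbf M$ are discrete. Hence diagrams in $\mathbf M^\heartsuit$ and co-algebras in $(\mathbf M^\heartsuit,\circ)$ are ordinary, 1-categorical, ones. Likewise, diagrams of vector spaces in degree $0$ are ordinary diagrams. We use three standard consequences.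
\begin{itemize}
\item A complex in $\mathbf M^\heartsuit$ is equivalent to its cohomology, and the group of homotopy classes of maps $C\to C'$ is $\prod_i\mathrm{Hom}(H^i(C),H^i(C'))$. In particular, a map of complexes that vanishes on cohomology is null-homotopic.
\item For a cosimplicial object $X^\bullet$ of $\mathbf M^\heartsuit$ (or of vector spaces in degree $0$), the limit $\mathrm{Tot}\,X^\bullet=\lim_\Delta X^\bullet$ is given by the complex $(X^m,\sum(-1)^id^i)$; we write $H^i(X^\bullet)$ for its cohomology.
\item This complex is quasi-isomorphic to its subcomplex $NX^\bullet$, the \emph{conormalization}, where $NX^m$ is the intersection of the kernels of the codegeneracies.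
\end{itemize}

\subsection{Lax actions and truncation}\label{ss:trunc}

A \emph{right-lax action} $\circledast$ of $\mathbf M$ on $\mathbf O$ is a lax monoidal functor $\mathbf M\to\mathrm{Fun}(\mathbf O,\mathbf O)$, $X\mapsto X\circledast-$. It comes with maps $X\circledast(Y\circledast A)\to(X\circ Y)\circledast A$ and $A\to\mathbf 1\circledast A$. We always assume that $A\to\mathbf 1\circledast A$ is an equivalence. Limits of right-lax actions are computed pointwise.

Let $X^{\le N}$ be the part of $X$ in arities $\le N$. By \eqref{eq:arity}, the maps that are equivalences in arities $\le N$ are closed under $\circ$ on both sides; so $X\mapsto X^{\le N}$ is a localization compatible with $\circ$, and hence a lax monoidal endofunctor of $\mathbf M$. Therefore $X\mapsto X^{\le N}\star-$ is a right-lax action, with structure maps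
\[
X^{\le N}\star(Y^{\le N}\star A)=(X^{\le N}\circ Y^{\le N})\star A\longrightarrow(X\circ Y)^{\le N}\star A .
\]
It receives a map from $\star$, and as right-lax actions under $\star$
\begin{equation}\label{eq:limaction}
X*-=\lim_N\,X^{\le N}\star- ,
\end{equation}
with the lax maps described in (ii) of the introduction.

\subsection{The cobar formula}

Let $\circledast$ be a right-lax action. A $\mathcal Q$-comodule is an object $A$ with a coaction $A\to\mathcal Q\circledast A$ and coherent compatibilities; for the genuine action $\star$ this is a co-algebra over the comonad $\mathcal Q\star-$. A map of lax actions induces a functor between the categories of comodules. So does a colimit-preserving symmetric monoidal functor $\mathbf O\to\mathbf O'$ for the actions $\star$ and $X^{\le N}\star-$, with which it commutes. Every object is a comodule over $\mathbf 1$, and corestriction along $u$ yields the trivial comodule: its coaction is $A\simeq\mathbf 1\circledast A\xrightarrow{u}\mathcal Q\circledast A$.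

The definition of comodules and the proof of the following statement are given in Section~\ref{sec:cobarproof}. The formula is what one expects; some care is needed because $\mathcal Q\circledast-$ is not a comonad, so that there is no cofree resolution to work with.

\begin{proposition}\label{prop:cobar}
For comodules $A,B$ one has, naturally in $A$, $B$, the lax action and $\mathbf O$,
\begin{equation}\label{eq:F}
\mathrm{Maps}(A,B)\simeq\mathrm{Tot}_m\,\mathrm{Maps}_{\mathbf O}(A,\mathcal Q^m\circledast B).
\end{equation}
The projection to the term $m=0$ is the forgetful map to $\mathrm{Maps}_{\mathbf O}(A,B)$. The structure maps are as follows: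
$d^0f$ is $A\to\mathcal Q\circledast A\xrightarrow{f}\mathcal Q\circledast(\mathcal Q^m\circledast B)\to\mathcal Q^{m+1}\circledast B$; for $1\le i\le m$, $d^i$ is $\Delta$ on the $i$-th factor; $d^{m+1}$ is the coaction of $B$ followed by the lax structure map; and the codegeneracies use $\varepsilon$.
\end{proposition}

\begin{remark}\label{rem:heart}
Let $\mathbf O=\mathrm{Vect}$ and let $\mathcal Q,A,B$ be in degree $0$. For $\star$ and for $*$, all terms of \eqref{eq:F} are discrete, so $\mathrm{Maps}(A,B)$ is the set of linear maps $f:A\to B$ with $d^0f=d^1f$, as stated in the introduction.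
\end{remark}

\subsection{The universal case}\label{ss:univ}

Let $\mathbf O_u=\mathrm{Vect}^\Sigma_{\ge0}$ with Day convolution. It is the free cocomplete symmetric monoidal DG category on one object $x$, namely $k$ in arity $1$. For $V\in\mathbf O$ the corresponding functor is
\[
\Phi_V:\mathbf O_u\to\mathbf O,\qquad\Phi_V(X)=\bigoplus_{n\ge0}(X(n)\otimes V^{\otimes n})_{\Sigma_n},
\]
so $\Phi_V(X)=X\star V$ for $X\in\mathbf M\subset\mathbf O_u$. For $X,Y\in\mathbf M$ one has $X\star Y=X\circ Y$ in $\mathbf O_u$, and $x=\mathbf 1$.

\section{The counterexample}\label{sec:A}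

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Both $(\Delta\circ\mathrm{id})\Delta(q_n)$ and $(\mathrm{id}\circ\Delta)\Delta(q_n)$ equal $1\circ1\circ q_n+1\circ q_n\circ1+q_n\circ1\circ1$, and counitality is immediate. So $\mathcal Q$ is a co-algebra in $\mathbf M^\heartsuit$, hence in $\mathbf M$.

By adjunction, the first $\pi_0$ is $\pi_0\mathrm{Maps}_{\mathrm{Vect}}(k[-1],k)=H^1(k)=0$.

For the second, let $B=\mathcal Q\star k=\bigoplus_{n\ge1}k\,e_n$, where $e_n$ spans the arity $n$ part. The coaction of the cofree co-algebra is induced by $\Delta$: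
\[
\delta(e_1)=[1;e_1],\qquad\delta(e_n)=[1;e_n]+[q_n;e_1,\dots,e_1]\quad(n\ge2).
\]
By \eqref{eq:F}, $\mathrm{Maps}_E(\mathbf{triv}_{\mathcal Q}(W),B)=\mathrm{Tot}_m\mathrm{Maps}(W,C^m)$ with $C^m=\mathcal Q^m*B$, naturally in $W\in\mathrm{Vect}$. By the Yoneda lemma the cosimplicial structure comes from a cosimplicial object $C^\bullet$ of $\mathrm{Vect}$. Each $C^m$ is a vector space in degree $0$, so $C^\bullet$ is an ordinary cosimplicial vector space, with structure maps as in Proposition~\ref{prop:cobar}; here $d^0$ inserts $u$ as the outermost factor, because the coaction of $\mathbf{triv}_{\mathcal Q}(W)$ is given by $u$. Hence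
\[
\pi_0\mathrm{Maps}_E(\mathbf{triv}_{\mathcal Q}(k[-1]),B)=H^1(\mathrm{Tot}\,C^\bullet)
\]
is the cohomology at $C^1$ of $C^0\to C^1\to C^2$ with differential $\sum(-1)^id^i$.

For $a=(a_n)\in\prod_{n\ge2}k$ put
\[
z_a=\bigl(a_n[q_n;e_1^n]\bigr)_n\in\prod_n(\mathcal Q(n)\otimes B^{\otimes n})_{\Sigma_n}=C^1,\qquad e_1^n=(e_1,\dots,e_1).
\]
In $C^2=(\mathcal Q\circ\mathcal Q)*B$ we have
\[
d^0z_a=\bigl(a_n[1\circ q_n;e_1^n]\bigr)_n,\quad
d^1z_a=\bigl(a_n[1\circ q_n;e_1^n]+a_n[q_n\circ1;e_1^n]\bigr)_n,\quad
d^2z_a=\bigl(a_n[q_n\circ1;e_1^n]\bigr)_n ,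
\]
the last because $\delta(e_1)=[1;e_1]$. So $d^0z_a-d^1z_a+d^2z_a=0$. The coboundary of a finite sum $b=\sum b_ne_n\in C^0=B$ is
\[
(d^0-d^1)b=[1;b]-\delta(b)=-\sum_{n\ge2}b_n[q_n;e_1^n].
\]
As $[q_n;e_1^n]\ne0$, the cocycle $z_a$ is a coboundary if and only if $a$ has finite support. Hence $\bigl(\prod_{n\ge2}k\bigr)/\bigl(\bigoplus_{n\ge2}k\bigr)$ embeds into $H^1(C^\bullet)$, which is therefore nonzero.
\end{proof}

The cocycle $z_a$ is the difference between the coaction on $f$ and $[1;f]$ in the extension $B_a$ of the introduction.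

\section{Cobar cohomology and truncated resolutions}\label{sec:cobarcoh}

From now on, until the end of Section~\ref{sec:suff}, $\mathcal Q\in\mathbf M^\heartsuit$.

\subsection{The groups $K^i(n)$}

The symmetric sequence $\mathcal Q^m$ is a sum over trees with $m$ levels, where each vertex carries an element of $\mathcal Q$ whose arity is the number of its inputs, and the root vertex is at level $1$. Since $\mathcal Q=\mathbf 1\oplus\mathcal Q^{\ge2}$, where $\mathcal Q^{\ge 2}$ is the part in arities $\ge2$, the codegeneracy that applies $\varepsilon$ at level $j$ kills the trees with a vertex of arity $\ge2$ at level $j$, and on the remaining trees it is an isomorphism onto $\mathcal Q^{m-1}$. So $N\mathcal Q^m$ is spanned by the trees with a vertex of arity $\ge2$ at \emph{every} level. Such a tree has at least $m+1$ leaves. As $\mathcal Q^0(n)=\mathbf 1(n)=0$ for $n\ge2$, we conclude: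
\begin{equation}\label{eq:bounds}
\text{for }n\ge2,\quad N\mathcal Q^m(n)=0\ \text{ and }\ K^m(n)=0\quad\text{unless }1\le m\le n-1 .
\end{equation}

\begin{example}\label{ex:K1}
For $n\ge2$ the conormalization of $\mathcal Q^\bullet(n)$ vanishes in degree $0$ and is $\mathcal Q(n)$ in degree $1$, with differential $q\mapsto 1\circ q-\Delta(q)+q\circ(1,\dots,1)$. So $K^1(n)$ is the space of primitive elements of $\mathcal Q(n)$. For the co-operad of Theorem~\ref{thm:A} it is $k$ for every $n\ge2$, and condition (4) fails in degree $i=1$.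
\end{example}

\begin{proof}[Proof of Corollary~\ref{cor:cocom}, given Theorem~\ref{thm:B}]
Let $\mathcal Q=\mathrm{Cocom}^{\mathrm{aug}}$. A tree with $m$ levels and leaves $1,\dots,n$, all of whose vertices carry the generator of $\mathcal Q$, records a chain $\hat0=\pi_0\le\pi_1\le\dots\le\pi_m=\hat1$ in the lattice $\Pi_n$ of partitions of $\{1,\dots,n\}$: for $1\le j\le m$ the blocks of $\pi_j$ are the sets of leaves above the vertices of level $m-j+1$. These chains are a basis of $\mathcal Q^m(n)$. The inner cofaces sum over all insertions of a partition at a given place of the chain, and the outer ones repeat an endpoint. So for $n\ge2$ the conormalization has as basis in degree $m$ the strict chains $\hat0<\pi_1<\dots<\pi_{m-1}<\hat1$. Its differential is, up to sign, the alternating sum over all strict refinements by one element (the terms with repetitions cancel, since the conormalization is a subcomplex). Forgetting the endpoints turns these chains into the $(m-2)$-simplices of the order complex of the proper part $\Pi_n\setminus\{\hat0,\hat1\}$, the empty simplex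 included for $m=1$. We obtain its augmented cochain complex, and
\[
K^m(n)=\tilde H^{m-2}(\Pi_n\setminus\{\hat0,\hat1\}).
\]
The lattice $\Pi_n$ is geometric of rank $n-1$, and the reduced cohomology of the proper part of a geometric lattice of rank $\rho$ is concentrated in degree $\rho-2$ \cite{Folkman}. So $K^m(n)=0$ for $n\ge2$ unless $m=n-1$, and (4) holds.

For $\mathcal Q=\mathrm{Coassoc}^{\mathrm{aug}}$ the trees are planar. Such a tree amounts to a total order on the leaves, which gives a factor $k[\Sigma_n]$, and a chain in the lattice of partitions of the ordered set $\{1,\dots,n\}$ into intervals. A partition into intervals is determined by the set of those of the $n-1$ gaps that lie inside a block, so this is the Boolean lattice of rank $n-1$. The order complex of its proper part is the barycentric subdivision of the boundary of an $(n-2)$-simplex, a sphere of dimension $n-3$ (empty for $n=2$). Again $K^m(n)=0$ for $n\ge2$ unless $m=n-1$.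
\end{proof}

\subsection{The objects $Y_N^\bullet$}

To compute maps from a trivial co-algebra to a cofree one for the truncated action, one needs the following cosimplicial objects. For $1\le N\le\infty$ let
\[
Y_N^m=(\mathcal Q^m)^{\le N}\circ\mathcal Q,\qquad d^0(y)=1\circ y,\quad d^i=\Delta\text{ on the }i\text{-th factor}\ (1\le i\le m+1),
\]
always followed by the truncation; the $(m+1)$-st factor is the last $\mathcal Q$, and the codegeneracies apply $\varepsilon$ to one of the first $m$ factors. Note that $Y_N^0=\mathcal Q$; since $\Delta(1)=1\circ1$, the map $u:\mathbf 1\to Y_N^0$ is a coaugmentation. For finite $N$ put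
\[
i_N=\min\{\,i:K^i(n)\ne0\text{ for some }n>N\,\}\in[1,\infty],
\]
with $\min\emptyset=\infty$; by \eqref{eq:bounds}, $i_N\ge1$. Condition (4) says exactly that $i_N\to\infty$ as $N\to\infty$.

\begin{lemma}\label{lem:Y}
Let $1\le N<\infty$.
\begin{enumerate}
\item[(a)] The coaugmentation $\mathbf 1\to Y_\infty^\bullet$ is a cohomology isomorphism.
\item[(b)] Let $F_N=\ker(Y_\infty^\bullet\to Y_N^\bullet)$ and, for $n\ge2$, $J_n=F_{n-1}/F_n=\ker(Y_n^\bullet\to Y_{n-1}^\bullet)$. Then $J_n=\mathcal Q^\bullet(n)\circ\mathcal Q$ as cosimplicial objects, where $\mathcal Q^\bullet(n)$ is placed in arity $n$. Hence $H^i(J_n)=K^i(n)\circ\mathcal Q=(K^i(n)\otimes\mathcal Q^{\otimes n})_{\Sigma_n}$, and $NJ_n$ lives in degrees $1,\dots,n-1$.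
\item[(c)] $H^j(F_N)=0$ for $j<i_N$.
\item[(d)] The complex $C_N=\mathrm{cone}(\mathbf 1\to Y_N^\bullet)$ is equivalent to $F_N[1]$, and its cohomology vanishes outside the degrees $i_N-1\le j\le N-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Applying $\varepsilon$ to the last factor gives maps $\sigma:Y_\infty^m=\mathcal Q^{m+1}\to\mathcal Q^m=Y_\infty^{m-1}$ (for $m=0$, $\sigma=\varepsilon:\mathcal Q\to\mathbf 1$). They satisfy $\sigma d^{m+1}=\mathrm{id}$ on $Y_\infty^m$; $\sigma d^i=d^i\sigma$ for $i\le m$, $m\ge1$; $\sigma d^0=u\sigma$ for $m=0$; and $\sigma u=\mathrm{id}$. This extra codegeneracy contracts the coaugmented object.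

(b) Here $F_N^m$ is the sum of the $\mathcal Q^m(n)\circ\mathcal Q$ with $n>N$. The codegeneracies and the cofaces $d^0,\dots,d^m$ do not change $n$. The coface $d^{m+1}$ applies $\Delta$ to the last $\mathcal Q$ at each of the $n$ inputs, and only the component $1\circ\mathcal Q$ of $\Delta(\mathcal Q)$ at every input preserves $n$; all others increase it. So on $J_n$ the map $d^{m+1}$ inserts $u$ at the inner end of $\mathcal Q^m(n)$, as in $\mathcal Q^\bullet(n)$. The formula for $H^i$ follows since $-\circ\mathcal Q$ is exact, and the statement on $NJ_n$ follows from \eqref{eq:bounds}.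

(c) The filtration of $F_N$ by the $F_n$, $n\ge N$, is finite in each arity, because $\mathcal Q^m(n)\circ\mathcal Q$ lives in arities $\ge n$. Its graded pieces are the $J_n$ with $n>N$. Apply (b).

(d) By (a), $C_N\simeq\mathrm{cone}(Y_\infty^\bullet\to Y_N^\bullet)\simeq F_N[1]$, and (c) gives the lower bound. For the upper bound, $NY_N^m=(N\mathcal Q^m)^{\le N}\circ\mathcal Q$ is spanned by trees with a vertex of arity $\ge2$ at each of the first $m$ levels and at most $N$ edges leaving level $m$. There are at least $m+1$ such edges, so $m\le N-1$.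
\end{proof}

The two bounds in (d) have different sources: the lower one measures the cohomology that the truncation has cut off, the upper one the length of the truncated complex.

\section{Trivial sources}\label{sec:triv}

In this section $\mathbf O=\mathrm{Vect}$ and $V$ is a vector space in degree $0$. As in Section~\ref{sec:A}, and by \eqref{eq:limaction},
\begin{equation}\label{eq:PV}
\mathrm{Maps}_E(\mathbf{triv}_{\mathcal Q}W,\mathbf{cofree}^{\mathrm{fake}}_{\mathcal Q}V)=\mathrm{Maps}(W,P_V),\qquad
P_V=\mathrm{Tot}_m\bigl(\mathcal Q^m*(\mathcal Q\star V)\bigr)=\lim_N\mathrm{Tot}(Y_N^\bullet\star V),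
\end{equation}
because $(\mathcal Q^m)^{\le N}\star(\mathcal Q\star V)=Y_N^m\star V$. The projection to the term $m=0$ followed by $\varepsilon$ is a map $p:P_V\to\mathcal Q\star V\to V$.

\subsection{The linear case of the main argument}

The next statement will be superseded by Section~\ref{sec:suff}, but it shows in a few lines why (4) is the right condition.

\begin{proposition}\label{prop:linear}
If {\rm(4)} holds, then $p:P_V\to V$ is an equivalence. Hence \eqref{eq:trivcofree} is an isomorphism for this $V$ and all $W\in\mathrm{Vect}$.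
\end{proposition}

\begin{proof}
The coaugmentations $V\to Y_N^\bullet\star V$ induce $s:V\to P_V$ with $ps=\mathrm{id}$, and $\mathrm{cone}(s)=\lim_N(C_N\star V)$. Given $N$, choose $N'\ge N$ with $i_{N'}\ge N+1$. By Lemma~\ref{lem:Y}(d), $C_{N'}$ has cohomology only in degrees $\ge i_{N'}-1\ge N$, while $C_N$ has cohomology only in degrees $\le N-1$. So $C_{N'}\to C_N$ is null-homotopic, and then so is $C_{N'}\star V\to C_N\star V$. A tower in which, along a cofinal sequence, all maps are null has limit $0$. So $s$, and therefore $p$, is an equivalence. The composite of \eqref{eq:trivcofree} with $\mathrm{Maps}(W,P_V)\xrightarrow{p}\mathrm{Maps}(W,V)$ is the identity, which gives the last assertion.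
\end{proof}

\subsection{Necessity}

\begin{proof}[Proof of {\rm(3)}$\Rightarrow${\rm(4)} in Theorem~\ref{thm:B}]
Suppose (4) fails. Let $i\ge1$ be minimal such that $S=\{n\ge2:K^i(n)\ne0\}$ is infinite. By minimality, and since $K^0(n)=0$ for $n\ge2$, there is $N_0\ge1$ with $K^{i'}(n)=0$ for all $i'<i$ and $n>N_0$. Let $V$ be of countably infinite dimension, so that $V^{\otimes d}$ contains $k[\Sigma_d]$ for every $d$ and $(X\otimes V^{\otimes d})_{\Sigma_d}\ne0$ for every representation $X\ne0$ of $\Sigma_d$. (A smaller $V$ might not see all of $K^i(d)$.) We show that $H^i(P_V)\ne0$.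

Let $U_N=H^{i-1}(Y_N^\bullet\star V)=\bigoplus_dU_N(d)$ with $U_N(d)=(H^{i-1}(Y_N^\bullet)(d)\otimes V^{\otimes d})_{\Sigma_d}$. For $d\ge2$, $Y_\infty^\bullet$ is acyclic in arity $d$ by Lemma~\ref{lem:Y}(a), so
\[
H^{i-1}(Y_N^\bullet)(d)=H^i(F_N)(d),
\]
compatibly in $N$. In particular $U_N(d)=0$ for $2\le d\le N$, as $F_N$ lives in arities $>N$.

Let $d>N\ge N_0$. In arity $d$, $F_{d-1}$ is $\mathcal Q^\bullet(d)$, with cohomology $K^*(d)$. The quotient $F_N/F_{d-1}$ is finitely filtered with graded pieces the $J_n$ with $N<n<d$, so it has cohomology only in degrees $\ge i$. Hence $K^i(d)=H^i(F_{d-1})(d)\hookrightarrow H^i(F_N)(d)$, compatibly in $N\in[N_0,d-1]$. Thus for every $d\in S$ with $d>N_0$ there is $y_d\in U_{d-1}(d)=(K^i(d)\otimes V^{\otimes d})_{\Sigma_d}$ with nonzero image in $U_{N_0}(d)$.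

Consider the element of $\prod_{N\ge N_0}U_N$ whose entry at $N$ is $y_{N+1}$ if $N+1\in S$, and $0$ otherwise. Suppose it is of the form $(z_N-z_{N+1}|_N)_N$, where $|_N$ denotes the image under $U_{N+1}\to U_N$. Fix $d\in S$ with $d>N_0$ and look at the $d$-components. Since $z_N(d)=0$ for $N\ge d$, we get $z_{d-1}(d)=y_d$; for $N_0\le N<d-1$ we get $z_N(d)=z_{N+1}(d)|_N$. So $z_{N_0}(d)$ is the image of $y_d$, which is nonzero. This holds for infinitely many $d$, contradicting $z_{N_0}\in\bigoplus_dU_{N_0}(d)$. Therefore $\lim^1_NU_N\ne0$.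

By the Milnor sequence, $\lim^1_NU_N$ embeds into $H^i(P_V)$. So $\pi_0\mathrm{Maps}_E(\mathbf{triv}_{\mathcal Q}(k[-i]),\mathbf{cofree}^{\mathrm{fake}}_{\mathcal Q}V)=H^i(P_V)\ne0$, whereas $\pi_0\mathrm{Maps}(k[-i],V)=H^i(V)=0$. So (3) fails.
\end{proof}

\section{Sufficiency}\label{sec:suff}

We prove (4)$\Rightarrow$(1). Until the last subsection (4) is not assumed.

\subsection{Reduction to cofree targets}\label{ss:red}

Let $A,B\in D(\mathbf O)$. The cobar resolution of $B$ for the comonad $\mathcal Q\star-$ is a coaugmented cosimplicial object $B\to\mathbf{cofree}(\mathcal Q^\bullet\star B)$ of $D(\mathbf O)$. Its underlying diagram $B\to\mathcal Q^{\bullet+1}\star B$ is split in $\mathbf O$, so every functor out of $\mathbf O$, in particular $\mathcal Q^m\star-$ and $\mathcal Q^m*-$, sends it to a limit diagram. By \eqref{eq:F}, both $\mathrm{Maps}_D(A,-)$ and $\mathrm{Maps}_E(\mathbf{res}^{\star\to*}A,\mathbf{res}^{\star\to*}-)$ send the resolution to a limit diagram. Hence it suffices to treat $B=\mathbf{cofree}(V)$. In the composite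
\[
\mathrm{Maps}_D(A,\mathbf{cofree}V)\to\mathrm{Maps}_E(\mathbf{res}^{\star\to*}A,\mathbf{cofree}^{\mathrm{fake}}_{\mathcal Q}V)\xrightarrow{\ \pi\ }\mathrm{Maps}_{\mathbf O}(A,V),\qquad\pi(f)=(A\xrightarrow{f}\mathcal Q\star V\xrightarrow{\varepsilon}V),
\]
the total map is the adjunction equivalence. So it suffices to show that $\pi$ is an equivalence for all $A\in D(\mathbf O)$ and $V\in\mathbf O$.

By \eqref{eq:F} and \eqref{eq:limaction}, the source of $\pi$ is $\lim_NE_N(A)$ with
\begin{equation}\label{eq:EN}
E_N(A)=\mathrm{Tot}_m\,\mathrm{Maps}_{\mathbf O}\bigl(A,(\mathcal Q^m)^{\le N}\star(\mathcal Q\star V)\bigr)=\mathrm{Tot}_m\,\mathrm{Maps}_{\mathbf O}(A,Y_N^m\star V),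
\end{equation}
the mapping space for the lax action $X\mapsto X^{\le N}\star-$. For trivial $A$ the cosimplicial structure comes from the cosimplicial object $Y_N^\bullet\star V$ of $\mathbf O$. In general $d^0$ uses the coaction of $A$: it sends $f$ to a map that involves tensor powers $f^{\otimes r}$, and there is no complex $C_N$ to argue with. The next step isolates this nonlinearity in a universal, purely 1-categorical object.

\subsection{Universal form}\label{ss:universal}

Let $\mathcal K\subset D(\mathbf O_u)$ be the full subcategory on the cofree objects $c(X)=\mathcal Q\circ X$ with $X\in\mathbf M^\heartsuit$. Since $\mathrm{Maps}(c(X),c(Y))=\mathrm{Maps}(\mathcal Q\circ X,Y)$ is discrete, $\mathcal K$ is an ordinary category; we say that a morphism $c(X)\to c(Y)$ \emph{corresponds} to its adjoint map $\mathcal Q\circ X\to Y$. A morphism of the form $c(g)$, for $g:X\to Y$, corresponds to $\mathcal Q\circ X\xrightarrow{\varepsilon}X\xrightarrow{g}Y$. The functor $\Phi_V$ induces $D(\mathbf O_u)\to D(\mathbf O)$, with $\Phi_Vc(X)=\mathbf{cofree}(X\star V)$ because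 $\Phi_V$ commutes with $\mathcal Q\star-$. For $A\in D(\mathbf O)$ put
\[
H_A:\mathcal K\to\mathrm{Spc},\qquad H_A(c(X))=\mathrm{Maps}_{D(\mathbf O)}(A,\Phi_Vc(X))\simeq\mathrm{Maps}_{\mathbf O}(A,X\star V).
\]

\begin{lemma}\label{lem:univ}
There is a tower of cosimplicial objects $c_N^\bullet$ of $\mathcal K$ with $c_N^m=c(Y_N^m)$ such that, for all $\mathbf O$, $V$ and $A$, the cosimplicial space in \eqref{eq:EN} is $H_A(c_N^\bullet)$, compatibly in $N$. The transition maps are induced by the projections $Y_{N'}^m\to Y_N^m$. The structure maps of $c_N^\bullet$ other than $d^0$ are $c(-)$ of those of $Y_N^\bullet$, and $d^0:c(Y_N^m)\to c(Y_N^{m+1})$ corresponds to the projection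
\[
\kappa:\mathcal Q\circ(\mathcal Q^m)^{\le N}\circ\mathcal Q\longrightarrow(\mathcal Q^{m+1})^{\le N}\circ\mathcal Q .
\]
\end{lemma}

\begin{proof}
The cosimplicial space in \eqref{eq:EN} is natural in $A\in D(\mathbf O)$, and its $m$-th term is represented by $\mathbf{cofree}(Y_N^m\star V)$. By Yoneda it is represented by a cosimplicial object $c_{N,V}^\bullet$ of $D(\mathbf O)$. For $(\mathbf O_u,x)$ this is a cosimplicial object $c_N^\bullet$ of $\mathcal K$ with terms $c(Y_N^m)$. In general, naturality of \eqref{eq:F} under $\Phi_V$ gives maps $\mathrm{Maps}(A,c_N^\bullet)\to\mathrm{Maps}(\Phi_VA,c_{N,V}^\bullet)$, natural in $A\in D(\mathbf O_u)$, and so, by Yoneda, a map of cosimplicial objects $\Phi_V(c_N^\bullet)\to c_{N,V}^\bullet$. In level $m$ it is the equivalence $\Phi_Vc(Y_N^m)\simeq\mathbf{cofree}(Y_N^m\star V)$, since the projection $\mathcal Q\circ Y_N^m\to Y_N^m$ is sent by $\Phi_V$ to the projection $\mathcal Q\star(Y_N^m\star V)\to Y_N^m\star V$. All this is compatible in $N$.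

The structure maps are read off from Proposition~\ref{prop:cobar}. Those other than $d^0$ are postcompositions with structure maps of $Y_N^\bullet$. The map $d^0f$ is $A\to\mathcal Q\star A\xrightarrow{f}\mathcal Q\star Y_N^m\xrightarrow{\kappa}Y_N^{m+1}$; take for $A$ the object $c(Y_N^m)$ and for $f$ the universal map $\mathcal Q\circ Y_N^m\xrightarrow{\varepsilon}Y_N^m$.
\end{proof}

For any functor $H:\mathcal K\to\mathrm{Spc}$ put $E_N(H)=\lim_\Delta H(c_N^\bullet)$, so that $E_N(A)=E_N(H_A)$. There are three kinds of maps, natural in $H$.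
\begin{itemize}
\item $t:E_{N'}(H)\to E_N(H)$ for $N'\ge N$, from the projections $c_{N'}^\bullet\to c_N^\bullet$.
\item $s_N:H(c(\mathbf 1))\to E_N(H)$, from the coaugmentation $\eta_N:c(\mathbf 1)\to c_N^0=c(\mathcal Q)$ that corresponds to $\mathrm{id}:\mathcal Q\circ\mathbf 1\to\mathcal Q$; its underlying map is $\Delta:\mathcal Q\to\mathcal Q\circ\mathcal Q$. It is a coaugmentation because both $d^0\eta_N$ and $d^1\eta_N$ correspond to $\mathcal Q\xrightarrow{\Delta}\mathcal Q\circ\mathcal Q\to\mathcal Q^{\le N}\circ\mathcal Q$.
\item $p_N:E_N(H)\to H(c(\mathcal Q))\to H(c(\mathbf 1))$, from the term $m=0$ and $c(\varepsilon)$.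
\end{itemize}
They satisfy
\begin{equation}\label{eq:relations}
p_Ns_N=\mathrm{id},\qquad t\,s_{N'}=s_N,\qquad p_N\,t=p_{N'} .
\end{equation}
The first holds since $c(\varepsilon)\eta_N$ corresponds to $\varepsilon:\mathcal Q\to\mathbf 1$, so it is the identity; the other two hold since $c_{N'}^0=c_N^0$ and $\eta_{N'}=\eta_N$. For $H=H_A$ the maps $p_N$ induce $\pi$ on $\lim_NE_N(A)$.

\subsection{Cohomology of the underlying objects}

Let $P_N^\bullet$, with $P_N^m=\mathcal Q\circ Y_N^m$, be the underlying cosimplicial object of $c_N^\bullet$, coaugmented by $\eta_N=\Delta:\mathcal Q\to P_N^0$.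

\begin{lemma}\label{lem:P}
Suppose $e=i_N-1\ge1$. Then $\eta_N:\mathcal Q\to H^0(P_N^\bullet)$ is an isomorphism and $H^j(P_N^\bullet)=0$ for $0<j<e$.
\end{lemma}

\begin{proof}
The coface $d^0$ of $P_N^\bullet$ is $\mathcal Q\circ Y_N^m\xrightarrow{\Delta}\mathcal Q\circ\mathcal Q\circ Y_N^m\xrightarrow{\kappa}\mathcal Q\circ Y_N^{m+1}$; the other structure maps act on $Y_N^\bullet$ only. Filter $P_N^\bullet$ by the subobjects $\mathcal Q^{\le r}\circ Y_N^\bullet$ and $\mathcal Q$ by $\mathcal Q^{\le r}$; both filtrations are finite in each arity. They are preserved by $d^0$ and $\eta_N$, since $\Delta(\mathcal Q^{\le r})\subset\mathcal Q^{\le r}\circ\mathcal Q^{\le r}$. The component of $\Delta$ on $\mathcal Q(r)$ with root arity $r$ is $\mathcal Q(r)\to\mathcal Q(r)\circ\mathbf 1$. So on the $r$-th graded piece $d^0$ sends $[q;y_1,\dots,y_r]$ to $[q;1\circ y_1,\dots,1\circ y_r]$, which is the coface $d^0$ of $Y_N^\bullet$ in each entry. Thus the graded piece is the cosimplicial object $(\mathcal Q(r)\otimes(Y_N^\bullet)^{\otimes r})_{\Sigma_r}$, coaugmented via $u$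 by $(\mathcal Q(r)\otimes\mathbf 1^{\otimes r})_{\Sigma_r}=\mathcal Q(r)$.

By Lemma~\ref{lem:Y}(d), $H^0(Y_N^\bullet)=\mathbf 1$ and $H^j(Y_N^\bullet)=0$ for $0<j<e$. By Eilenberg--Zilber and K\"unneth, $H^*((Y_N^\bullet)^{\otimes r})=H^*(Y_N^\bullet)^{\otimes r}$ is $\mathbf 1^{\otimes r}$ plus terms of degree $\ge e$. So $\mathrm{cone}(\mathbf 1^{\otimes r}\to(Y_N^\bullet)^{\otimes r})$ has cohomology only in degrees $\ge e$. This persists after tensoring with $\mathcal Q(r)$ and taking coinvariants, which is exact, and then for $\mathrm{cone}(\mathcal Q\to P_N^\bullet)$, which is finitely filtered in each arity. Since $e\ge1$, this is the claim.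
\end{proof}

\subsection{The key lemma}

\begin{lemma}\label{lem:key}
Let $N'\ge N\ge1$ with $i_{N'}\ge N+1$. Then for every functor $H:\mathcal K\to\mathrm{Spc}$ the maps $t$ and $s_N\circ p_{N'}:E_{N'}(H)\to E_N(H)$ are homotopic.
\end{lemma}

This is the nonlinear version of ``$C_{N'}\to C_N$ is null'' in Proposition~\ref{prop:linear}, under the same numerical condition.

\begin{proof}
\emph{Reduction to a statement on $\pi_0$.} Let
\[
h=\mathrm{colim}_{[l]\in\Delta^{op}}\mathcal K(c_{N'}^l,-)\in\mathrm{Fun}(\mathcal K,\mathrm{Spc}).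
\]
By Yoneda, $\mathrm{Maps}(h,H)=\lim_\Delta H(c_{N'}^\bullet)=E_{N'}(H)$. Let $\iota\in E_{N'}(h)$ correspond to $\mathrm{id}_h$. A point $\beta\in E_N(h)$ gives a map $E_{N'}(H)=\mathrm{Maps}(h,H)\to E_N(H)$, $\varphi\mapsto\varphi_*\beta$, whose homotopy class depends only on the component of $\beta$. By naturality in $H$, the points $\beta_1=t(\iota)$ and $\beta_2=s_Np_{N'}(\iota)$ give the maps $t$ and $s_Np_{N'}$. So we must show that $\beta_1$ and $\beta_2$ lie in one component of $E_N(h)$. We prove by induction on $n=1,\dots,N$ that their images in $E_n(h)$ under $t$ lie in one component.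

\emph{A model for $h$.} As $\mathcal K$ is an ordinary category, $h$ is represented by the functor to simplicial sets
\[
h(c(X))_l=\mathcal K(c_{N'}^l,c(X))=\mathrm{Hom}(P_{N'}^l,X).
\]
Its structure maps in $l$ are precompositions with those of $P_{N'}^\bullet$. So $h(c(X))$ is a simplicial vector space, and by semisimplicity
\[
\pi_jh(c(X))=\mathrm{Hom}(H^j(P_{N'}^\bullet),X).
\]
A morphism $c(X)\to c(Y)$ corresponding to $\psi:\mathcal Q\circ X\to Y$ acts by
\begin{equation}\label{eq:act}
x\longmapsto\bigl(P_{N'}^l\to\mathcal Q\circ P_{N'}^l\xrightarrow{\mathcal Q\circ x}\mathcal Q\circ X\xrightarrow{\psi}Y\bigr),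
\end{equation}
the first arrow being the coaction. This is linear in $x$ for morphisms of the form $c(g)$, but not in general.

\emph{Case $n=1$.} We have $Y_1^m=\mathbf 1\circ\mathcal Q=\mathcal Q$, and all structure maps of $c_1^\bullet$ are identities; for $d^0$, the map $\kappa:\mathcal Q\circ\mathcal Q\to\mathcal Q^{\le1}\circ\mathcal Q=\mathcal Q$ is $\varepsilon$ on the first factor, which corresponds to $\mathrm{id}_{c(\mathcal Q)}$. So $c_1^\bullet$ is constant and $E_1(h)=h(c(\mathcal Q))$, with
$\pi_0E_1(h)=\mathrm{Hom}(H^0(P_{N'}^\bullet),\mathcal Q)$.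

Precomposition with the coaugmentation $\eta_{N'}$ is a map $h\to h_1=\mathcal K(c(\mathbf 1),-)$, under which $\iota\mapsto s_{N'}(\mathrm{id})$. By \eqref{eq:relations}, $\beta_1\mapsto ts_{N'}(\mathrm{id})=s_N(\mathrm{id})$ and $\beta_2\mapsto s_Np_{N'}s_{N'}(\mathrm{id})=s_N(\mathrm{id})$ in $E_N(h_1)$. So $\beta_1$ and $\beta_2$ have the same image $s_1(\mathrm{id})$ in $E_1(h_1)$. On $\pi_0E_1$ the map $h\to h_1$ is
\[
\mathrm{Hom}(H^0(P_{N'}^\bullet),\mathcal Q)\longrightarrow\mathrm{Hom}(\mathcal Q,\mathcal Q),
\]
precomposition with $\eta_{N'}$. This is bijective by Lemma~\ref{lem:P}, as $i_{N'}-1\ge N\ge1$. So $\beta_1$ and $\beta_2$ have the same image in $\pi_0E_1(h)$.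

\emph{Induction step, $2\le n\le N$.} Assume that the images of $\beta_1,\beta_2$ in $E_{n-1}(h)$ lie in one component. We show that the nonempty fibers of $E_n(h)\to E_{n-1}(h)$ are connected, by identifying them with the limit of a linear cosimplicial object. Put
\[
X^m=h(c(Y_n^m)),\qquad Z^m=h(c(Y_{n-1}^m)),\qquad G^m=h(c(J_n^m)).
\]
Recall that $J_n^m=\mathcal Q^m(n)\circ\mathcal Q=\ker(Y_n^m\to Y_{n-1}^m)$. For each $m$, $X^m\to Z^m$ is a surjection of simplicial vector spaces, hence a Kan fibration, with kernel $G^m$. Let $G^\bullet$ carry the \emph{linear} cosimplicial structure given by that of $J_n$. We claim that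
\begin{equation}\label{eq:principal}
\theta(x+g)=\theta(x)+\theta_{\mathrm{lin}}(g)\qquad(x\in X^m,\ g\in G^m)
\end{equation}
for every cosimplicial structure map $\theta$. This property is stable under composition, so it suffices to treat cofaces and codegeneracies. For maps of the form $c(-)$ it is clear. For $\theta=d^0$ use \eqref{eq:act} with $\psi=\kappa$: write the coaction of an element $v\in P_{N'}^l$ as a sum of classes $[q;v_1,\dots,v_r]$, and expand the corresponding $[q;x(v_1)+g(v_1),\dots,x(v_r)+g(v_r)]$ by multilinearity. By counitality, the part with root $1\in\mathcal Q(1)$ is $[1;v]$. It contributes $1\circ x(v)+1\circ g(v)$, and $1\circ g=d^0_{\mathrm{lin}}(g)$. For a root of arity $r\ge2$, consider a term with at least one entry from $g$. That entry lies in $\mathcal Q^m(n)\circ\mathcal Q$, and the other $r-1\ge1$ entries have arity $\ge1$ in the factor $(\mathcal Q^m)^{\le n}$. So the term lies in arity $\ge n+1$ of $\mathcal Q\circ(\mathcal Q^m)^{\le n}$, and is killed by the truncation in $\kappa$. The terms without $g$ make up $d^0(x)$. This proves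 \eqref{eq:principal}.

By \eqref{eq:principal}, $(x,g)\mapsto(x,x+g)$ is an isomorphism of cosimplicial simplicial sets $X^\bullet\times G^\bullet\cong X^\bullet\times_{Z^\bullet}X^\bullet$ over $X^\bullet$, and the fiber product is a homotopy fiber product. Taking (homotopy) limits over $\Delta$, we get $\lim X\times\lim G\simeq\lim X\times_{\lim Z}\lim X$ over $\lim X$. So every nonempty fiber of
\[
E_n(h)=\lim X\longrightarrow\lim Z=E_{n-1}(h)
\]
is equivalent to $\lim_\Delta G^\bullet$.

It remains to compute $\pi_0\lim_\Delta G^\bullet$. Under the Dold--Kan correspondence $G^m$ is the complex $\mathrm{Hom}(NP_{N'}^\bullet,J_n^m)$, with $\mathrm{Hom}(NP_{N'}^l,J_n^m)$ in homological degree $l$. The functor from complexes to spaces preserves limits, so $\lim_\Delta G^\bullet$ corresponds to the complex of maps from $NP_{N'}^\bullet$ to $NJ_n$. By semisimplicity and Lemma~\ref{lem:Y}(b),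
\[
\pi_0\lim_\Delta G^\bullet=\prod_i\mathrm{Hom}\bigl(H^i(P_{N'}^\bullet),H^i(J_n)\bigr)=\prod_{1\le i\le n-1}\mathrm{Hom}\bigl(H^i(P_{N'}^\bullet),K^i(n)\circ\mathcal Q\bigr).
\]
By Lemma~\ref{lem:P}, $H^i(P_{N'}^\bullet)=0$ for $0<i<i_{N'}-1$, and $n-1<N\le i_{N'}-1$. So the product is $0$, and nonempty fibers of $E_n(h)\to E_{n-1}(h)$ are connected. Lifting a path between the images of $\beta_1$ and $\beta_2$ in $E_{n-1}(h)$, we see that their images in $E_n(h)$ lie in one component. For $n=N$ this is the assertion.
\end{proof}

\subsection{Conclusion}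

\begin{proof}[Proof of {\rm(4)}$\Rightarrow${\rm(1)} in Theorem~\ref{thm:B}]
By (4), $i_N\to\infty$, so there are $1\le N_1<N_2<\cdots$ with $i_{N_{j+1}}\ge N_j+1$. Let $A\in D(\mathbf O)$ and $V\in\mathbf O$; put $X_j=E_{N_j}(A)$ and $S=\mathrm{Maps}_{\mathbf O}(A,V)=H_A(c(\mathbf 1))$. By Lemma~\ref{lem:key} for $H=H_A$, the transition map $X_{j+1}\to X_j$ is homotopic to $s_{N_j}p_{N_{j+1}}$. A tower of spaces is determined, up to an equivalence compatible with the projections to its terms, by the homotopy classes of its successive maps. So $\lim_jX_j$ is the limit of the interleaved tower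
\[
\cdots\to X_{j+1}\xrightarrow{\,p_{N_{j+1}}\,}S\xrightarrow{\,s_{N_j}\,}X_j\xrightarrow{\,p_{N_j}\,}S\to\cdots\to X_1\xrightarrow{\,p_{N_1}\,}S .
\]
The subtower of the copies of $S$ has transition maps $p_{N_j}s_{N_j}=\mathrm{id}$. So the projection of the limit to the last $S$ is an equivalence. This projection is $\lim_jX_j\to X_1\xrightarrow{p_{N_1}}S$, which is $\pi$. By Section~\ref{ss:red}, $\mathbf{res}^{\star\to*}$ is fully faithful.
\end{proof}

With (1)$\Rightarrow$(2)$\Rightarrow$(3) from the introduction and (3)$\Rightarrow$(4) from Section~\ref{sec:triv}, Theorem~\ref{thm:B} is proved, given Proposition~\ref{prop:cobar}.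

\section{Proof of the cobar formula}\label{sec:cobarproof}

\subsection{The definition of comodules}

Let $\circledast$ be a right-lax action of $\mathbf M$ on $\mathbf O$. Equivalently, $\mathbf O^{op}$ is weakly enriched over $\mathbf M^{op}$, with
\[
\mathrm{Mul}(X_1,\dots,X_m,B;A)=\mathrm{Maps}_{\mathbf O}(A,(X_1\circ\dots\circ X_m)\circledast B).
\]
Comodules over $\mathcal Q$ are by definition the opposite of left modules over the algebra $\mathcal Q$ of $\mathbf M^{op}$ \cite[\S4.2.1; planar form \S4.2.2]{HA}. Explicitly, $\mathcal Q$ gives an $\infty$-category $\mathcal N_{\mathcal Q}\to\Delta^{op}$ with all fibers $\mathbf O^{op}$, as follows. For $\alpha:[n]\to[m]$ in $\Delta$, the space of maps over $\alpha$ from $B$ over $[m]$ to $A$ over $[n]$ is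
\[
\mathrm{Map}_\alpha(B,A)=\mathrm{Maps}_{\mathbf O}(A,\mathcal Q^{m-\alpha(n)}\circledast B).
\]
The composite of $f\in\mathrm{Map}_\alpha(B,A)$ with $g\in\mathrm{Map}_{\alpha'}(A,A')$, where $\alpha':[n']\to[n]$, is
\begin{multline}\label{eq:comp}
A'\xrightarrow{g}\mathcal Q^{n-\alpha'(n')}\circledast A\xrightarrow{f}\mathcal Q^{n-\alpha'(n')}\circledast(\mathcal Q^{m-\alpha(n)}\circledast B)\\
\to(\mathcal Q^{n-\alpha'(n')}\circ\mathcal Q^{m-\alpha(n)})\circledast B\to\mathcal Q^{m-\alpha\alpha'(n')}\circledast B .
\end{multline}
The last map comes from the map $\mathcal Q^{n-\alpha'(n')}\to\mathcal Q^{\alpha(n)-\alpha\alpha'(n')}$ given by iterated $\Delta$ and $\varepsilon$ along $\alpha:\{\alpha'(n'),\dots,n\}\to\{\alpha\alpha'(n'),\dots,\alpha(n)\}$.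

A comodule is a section $s$ of $\mathcal N_{\mathcal Q}\to\Delta^{op}$ such that $s(\alpha)$ is cocartesian, equivalently an equivalence $s([n])\simeq s([m])$ in $\mathbf O$, for every inert $\alpha:[n]\to[m]$ with $\alpha(n)=m$. Maps of comodules $A\to B$ are maps of sections from that of $B$ to that of $A$. The underlying object is $s([0])$; all $s([n])$ are identified with it through the last vertices $[0]\to[n]$. The coaction is $s(\{0\}\subset[1])\in\mathrm{Maps}_{\mathbf O}(s([0]),\mathcal Q\circledast s([1]))$. All this is functorial in the action and in $\mathbf O$.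

\begin{remark}\label{rem:last}
For \emph{every} $\alpha:[n]\to[m]$ with $\alpha(n)=m$, $s(\alpha)\in\mathrm{Maps}_{\mathbf O}(s([n]),s([m]))$ is an equivalence: its composite with the equivalence given by the last vertex of $[n]$ is the equivalence given by the last vertex of $[m]$.
\end{remark}

\subsection{Proof of Proposition~\ref{prop:cobar}}

\begin{proof}[Proof of Proposition~\ref{prop:cobar}]
Let $s,t$ be the sections of $B,A$. The end formula for mapping spaces in functor categories, after passing to the fiber over $\mathrm{id}_{\Delta^{op}}$, gives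
\[
\mathrm{Maps}(s,t)=\lim_{\mathrm{Tw}}F,\qquad F(\alpha:[n]\to[m])=\mathrm{Map}_\alpha(s([m]),t([n]))=\mathrm{Maps}_{\mathbf O}\bigl(t([n]),\mathcal Q^{m-\alpha(n)}\circledast s([m])\bigr).
\]
Here $\mathrm{Tw}=\mathrm{Tw}(\Delta^{op})$ has as objects the maps $\alpha:[n]\to[m]$ of $\Delta$. A morphism $\alpha\to\alpha'$ is a pair $(\gamma:[n']\to[n],\ \beta:[m]\to[m'])$ with $\alpha'=\beta\alpha\gamma$; it acts by $f\mapsto t(\gamma)\circ f\circ s(\beta)$, composed in $\mathcal N_{\mathcal Q}$.

Up to equivalence $F(\alpha)$ depends only on $m-\alpha(n)$, so $F$ should descend to $\Delta$ along $\alpha\mapsto\{\alpha(n),\dots,m\}$. We show this in two steps, through the category $T$ of pairs $([m],i\in[m])$, where a morphism to $([m'],i')$ is a $\beta:[m]\to[m']$ with $i'\le\beta(i)$: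
\[
\mathrm{Tw}\xrightarrow{\ \lambda\ }T\xrightarrow{\ R\ }\Delta,\qquad\lambda(\alpha)=([m],\alpha(n)),\qquad R([m],i)=\{i,\dots,m\}\cong[m-i].
\]
We use the following elementary fact.
\begin{itemize}
\item[($\ast$)] If $G:\mathcal C\to\mathcal C'$ has a fully faithful left adjoint $L$, then $G^*:\mathrm{Fun}(\mathcal C',\mathrm{Spc})\to\mathrm{Fun}(\mathcal C,\mathrm{Spc})$ is fully faithful. If $\Psi\in\mathrm{Fun}(\mathcal C,\mathrm{Spc})$ inverts the counits $LGx\to x$, then $\Psi\simeq G^*(\Psi L)$.
\end{itemize}
Indeed, $L\dashv G$ gives an adjunction $G^*\dashv L^*$ whose unit $\mathrm{id}\to L^*G^*=(GL)^*$ is an equivalence, and whose counit at $\Psi$ is $\Psi LG\to\Psi$. Moreover, for any functor $G$ such that $G^*$ is fully faithful, $\Psi=G^*\Psi'$ implies $\lim\Psi=\mathrm{Maps}(*,G^*\Psi')=\mathrm{Maps}(*,\Psi')=\lim\Psi'$.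

\smallskip
\emph{(a) Descent along $\lambda$.} Via $[m]$, both $\mathrm{Tw}$ and $T$ are cocartesian fibrations over $\Delta$, with fibers $(\Delta_{/[m]})^{op}$ and $[m]^{op}$, and $\lambda$ preserves cocartesian edges. On the fibers, $\lambda_m$ is opposite to the last vertex functor $\Delta_{/[m]}\to[m]$. The latter is left adjoint to the fully faithful functor $i\mapsto([i]\subset[m])$, because $\alpha$ factors, uniquely, through $[i]$ if and only if $\alpha(n)\le i$. So $\lambda_m$ has a fully faithful left adjoint $L_m$, and the counit $L_m\lambda_m\to\mathrm{id}$ consists of morphisms in the set $W_0$ of all $(\gamma,\mathrm{id}):\alpha\to\alpha\gamma$ with $\alpha\gamma(n')=\alpha(n)$.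

\emph{$F$ inverts $W_0$.} For $(\gamma,\mathrm{id})\in W_0$ the map $\mathcal Q^{n-\gamma(n')}\to\mathcal Q^{\alpha(n)-\alpha\gamma(n')}=\mathbf 1$ in \eqref{eq:comp} is the counit. So $F(\gamma,\mathrm{id})$ is precomposition with
\[
w:t([n'])\xrightarrow{t(\gamma)}\mathcal Q^{n-\gamma(n')}\circledast t([n])\xrightarrow{\varepsilon}t([n]).
\]
For $\delta:[n]\to[0]$ the composition law gives $t(\delta\gamma)=t(\delta)\circ w$ as maps $t([n'])\to t([0])$ in $\mathbf O$. Both $t(\delta)$ and $t(\delta\gamma)$ are equivalences by Remark~\ref{rem:last}, hence so is $w$.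

\emph{$\lambda^*$ is fully faithful with image the functors inverting $W_0$.} For $\Psi:\mathrm{Tw}\to\mathrm{Spc}$ the left Kan extension $\lambda_!\Psi$ at an object $x$ over $[m]$ is the colimit of $\Psi$ over $\mathrm{Tw}\times_TT_{/x}$. The inclusion of the part of this category lying in the fiber over $[m]$ has a left adjoint, the cocartesian pushforward, so it is cofinal. Hence $\lambda_!$ is computed fiberwise by the $(\lambda_m)_!$. By ($\ast$), $\lambda_m^*$ is fully faithful, so $(\lambda_m)_!\lambda_m^*\simeq\mathrm{id}$ and $\lambda_!\lambda^*\simeq\mathrm{id}$. If $\Psi$ inverts $W_0$, then on each fiber $\Psi\simeq\lambda_m^*(\Psi L_m)$ by ($\ast$), so $\Psi\to\lambda^*\lambda_!\Psi$ is an equivalence. Conversely, $\lambda$ sends $W_0$ to identities. In particular $F=\lambda^*F_1$ for some $F_1:T\to\mathrm{Spc}$, and $\lim_{\mathrm{Tw}}F=\lim_TF_1$.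

\smallskip
\emph{(b) Descent along $R$.} The functor $R$ has the fully faithful left adjoint $j:[p]\mapsto([p],0)$, since a map $([p],0)\to([m],i)$ is a $\beta$ with $\beta(0)\ge i$. The counit at $([m],i)$ is given by the inclusion $\beta:[m-i]\cong\{i,\dots,m\}\subset[m]$. It lifts to the morphism $(\mathrm{id},\beta)$ of $\mathrm{Tw}$ from $([0]\xrightarrow{0}[m-i])$ to $([0]\xrightarrow{i}[m])$, on which $F$ is composition with $s(\beta)$, an equivalence by Remark~\ref{rem:last}. By ($\ast$), $F_1\simeq R^*(F_1j)$ and $\lim_TF_1=\lim_\Delta F_1j$. The $p$-th term is $F([0]\xrightarrow{0}[p])=\mathrm{Maps}_{\mathbf O}(A,\mathcal Q^p\circledast B)$. For $p=0$ the projection is evaluation at $\mathrm{id}_{[0]}$, that is, the forgetful map.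

\smallskip
\emph{(c) Structure maps.} If $\theta:[p]\to[p']$ has $\theta(0)=0$, the structure map is $F(\mathrm{id},\theta)$, that is, composition with $s(\theta)$. For $\theta=d^i$ with $1\le i\le p$, and for codegeneracies, $\theta$ preserves last vertices, so $s(\theta)$ is the identity after our identifications, and \eqref{eq:comp} gives $\Delta$ on the $i$-th factor, respectively $\varepsilon$. For $\theta=d^{p+1}$, $s(\theta)$ is the coaction of $B$: compare with $\{0\}\subset[1]$ through $[1]\cong\{p,p+1\}\subset[p+1]$, using that the last vertex of $[p]$ followed by $d^{p+1}$ is $\{0\}\subset[1]$ followed by this inclusion. So \eqref{eq:comp} gives the coaction of $B$ followed by the lax structure map.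

The coface $d^0$ does not fix $0$. Let $a=([1]\xrightarrow{(0,1)}[p+1])$, an object of $\mathrm{Tw}$ with $\lambda(a)=([p+1],1)$. The morphisms
\[
a\longrightarrow([0]\xrightarrow{1}[p+1])\longleftarrow([0]\xrightarrow{0}[p])
\]
given by $\gamma=1$ and by $\beta=d^0$ lie over isomorphisms of $\Delta$, and $F$ sends them to identities after our identifications. The morphism $a\to([0]\xrightarrow{0}[p+1])$ given by $\gamma=0$ lies over $\{1,\dots,p+1\}\subset\{0,\dots,p+1\}$, that is, over $d^0$. On it $F$ is composition with $t(\{0\}\subset[1])$, the coaction of $A$. By \eqref{eq:comp} this is $f\mapsto(A\to\mathcal Q\circledast A\xrightarrow{f}\mathcal Q\circledast(\mathcal Q^p\circledast B)\to\mathcal Q^{p+1}\circledast B)$.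
\end{proof}

\begin{thebibliography}{9}

\bibitem{Folkman} Folkman, 1966.

\bibitem{HA} Lurie, \emph{Higher Algebra}.

\bibitem{IV2} \emph{Chapter IV.2. Lie algebras and co-commutative co-algebras}, \texttt{https://people.mpim-bonn.mpg.de/gaitsgde/Book/Lie.pdf}.

\end{thebibliography}

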